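\title{Balanced common independent sets and the edges of the matroid intersection polytope}

\begin{abstract}
Let $M_1$ and $M_2$ be matroids on a finite set $E$, and suppose that $E$ can be partitioned into two independent sets of $M_1$ and also into two independent sets of $M_2$. Aharoni et al.\ conjectured that for every $X\subseteq E$ some common independent set contains at least $|X|/2-1$ elements of $X$ and at least $|E\setminus X|/2-1$ elements of $E\setminus X$. We prove this with the stronger bounds $\lfloor |X|/2\rfloor$ and $\lceil |E\setminus X|/2\rceil-1$. The result is a special case of a rounding theorem for arbitrary points of the matroid intersection polytope. The proof cuts the polytope with a hyperplane in order to reach an edge, and shows that every edge carries a path or an even cycle whose stable sets yield common independent sets. Examples show that the resulting bounds cannot be raised when both $X$ and its complement have at least three elements.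
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{matroid} $M$ on a finite set $E$ is a family of subsets of $E$, called \emph{independent}, that contains $\emptyset$, is closed under taking subsets, and has the augmentation property: if $A,B$ are independent and $|A|<|B|$, then $A\cup\{b\}$ is independent for some $b\in B\setminus A$. The \emph{rank} $r(T)$ of $T\subseteq E$ is the largest size of an independent subset of $T$. For two matroids $M_1,M_2$ on $E$, a \emph{common independent set} is a set independent in both.

Suppose that $E$ can be partitioned into two independent sets of $M_1$, and also into two independent sets of $M_2$; the two partitions need not be related. Each matroid then has an independent set containing half of $E$. Given a partition $E=X\sqcup Y$, we ask for a common independent set that contains about half of $X$ and about half of $Y$. Aharoni et al.\ proved that there is always a common independent set $I$ with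
\[
|I\cap X|\ge\Bigl(\frac12-\frac1{|E|}\Bigr)|X|-1,\qquad |I\cap Y|\ge\Bigl(\frac12-\frac1{|E|}\Bigr)|Y|-1,
\]
and conjectured that there is always one with
\begin{equation}\label{eq:conj}
|I\cap X|\ge\frac{|X|}2-1,\qquad |I\cap Y|\ge\frac{|Y|}2-1 .
\end{equation}
We take the problem from \cite{cyclic}. The two statements differ by $|X|/|E|$ and $|Y|/|E|$, and this can cost a whole element: if $|X|$ is odd and $|X|\ge|E|/2$, the first bound is met by $(|X|-3)/2$ elements of $X$, while \eqref{eq:conj} asks for $(|X|-1)/2$. This paper proves the conjecture.

The hypothesis does not provide a partition of $E$ into two \emph{common} independent sets. Let $E$ be the edge set of $K_4$, let the independent sets of $M_1$ be the forests, and let those of $M_2$ be the sets with at most one edge from each of the three perfect matchings. Then $E$ is a union of two paths of length three, and a union of a star and a triangle, so the hypothesis holds. But the eight sets with one edge from each perfect matching are the four stars and the four triangles, and the complement of a star is a triangle, which is not a forest.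

What the two partitions do share is their average. For $x\in\mathbb R^E$ and $T\subseteq E$ write $x(T)=\sum_{e\in T}x_e$, let $\chi_T$ be the incidence vector of $T$, and let $\mathbf 1=\chi_E$. The \emph{matroid polytope} of a matroid $M$ with rank function $r$ is
\[
P(M)=\{x\in\mathbb R^E_{\ge0}: x(T)\le r(T)\text{ for all }T\subseteq E\}.
\]
It is convex and contains $\chi_A$ for every independent set $A$. If $E=A\sqcup B$ with $A,B$ independent, then $\frac12\mathbf 1=\frac12(\chi_A+\chi_B)\in P(M)$. So under our hypothesis $\frac12\mathbf 1$ lies in $P(M_1)\cap P(M_2)$: it is a fractional common independent set containing exactly half of $X$ and half of $Y$, and the question is how well it can be rounded. For $X=E$ nothing is lost. By a theorem of Edmonds, recalled in Section~\ref{sec:tools}, the vertices of $P(M_1)\cap P(M_2)$ are incidence vectors of common independent sets, and a vertex maximizing $x(E)$ gives a common independent set of size at least $|E|/2$. One might guess that in general $\lfloor|X|/2\rfloor$ and $\lfloor|Y|/2\rfloor$ can be reached together. This fails on four elements (Example~\ref{ex:cycle}), but only by one element, and on one side only.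

\begin{theorem}\label{thm:main}
Let $M_1,M_2$ be matroids on a finite set $E$, let $z\in P(M_1)\cap P(M_2)$, and let $E=X\sqcup Y$. Then there is a common independent set $S$ with
\[
|S\cap X|\ge\lfloor z(X)\rfloor,\qquad |S\cap Y|\ge\lceil z(Y)\rceil-1 .
\]
\end{theorem}

The number $\lceil\beta\rceil-1$ equals $\lfloor\beta\rfloor$ unless $\beta$ is an integer, when it equals $\beta-1$. Since the roles of $X$ and $Y$ can be exchanged, both $z(X)$ and $z(Y)$ can be rounded down unless both are integers, and in that case one further element is lost on a side of our choice.

\begin{corollary}\label{cor:k}
Let $k\ge1$ be an integer. Suppose that $E$ can be partitioned into $k$ independent sets of $M_1$ and into $k$ independent sets of $M_2$, or merely that $\frac1k\mathbf 1\in P(M_1)\cap P(M_2)$. Then for every partition $E=X\sqcup Y$ there is a common independent set $I$ with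
\[
|I\cap X|\ge\lfloor|X|/k\rfloor,\qquad|I\cap Y|\ge\lceil|Y|/k\rceil-1 .
\]
In particular, for $k=2$ the conjectured bounds \eqref{eq:conj} hold.
\end{corollary}

\begin{proof}
If $E=A_1\sqcup\dots\sqcup A_k$ with all $A_j$ independent in $M_i$, then $\frac1k\mathbf 1=\frac1k\sum_j\chi_{A_j}\in P(M_i)$. Apply Theorem~\ref{thm:main} to $z=\frac1k\mathbf 1$. For $k=2$ we have $\lfloor|X|/2\rfloor\ge|X|/2-1$ and $\lceil|Y|/2\rceil-1\ge|Y|/2-1$.
\end{proof}

Section~\ref{sec:model} shows the method on stable sets of paths and even cycles. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:edges} proves the key structural fact, that every edge of $P(M_1)\cap P(M_2)$ carries such a path or cycle. Section~\ref{sec:proof} deduces Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} gives the best form of the case $k=2$ with examples showing sharpness.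

\section{The model case: paths and even cycles}\label{sec:model}

Given a partition of $E$ into classes, the sets with at most one element in each class form a matroid, called a \emph{partition matroid}. If every class has at most two elements, then $E$ is a union of two disjoint independent sets: put the elements of each two-element class on different sides. Take two such matroids and draw the graph on vertex set $E$ with one edge for each two-element class of $M_1$ and one for each two-element class of $M_2$. The common independent sets are the \emph{stable sets} of this graph, that is, the sets containing no two adjacent vertices. The graph is a union of two matchings, which determines its shape.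

\begin{lemma}\label{lem:matchings}
Let $G$ be a finite graph whose edges are colored $1$ and $2$ so that every vertex lies in at most one edge of each color; two vertices may be joined by an edge of each color. Then every component of $G$ is a path (possibly a single vertex) or an even cycle (possibly of length $2$).
\end{lemma}

\begin{proof}
Degrees are at most $2$, so components are paths or cycles. Consecutive edges of a cycle have different colors, so its length is even.
\end{proof}

A path or an even cycle is connected and bipartite, so it has a unique partition into two stable sets, its \emph{color classes}. For a fixed partition $E=X\sqcup Y$ we call $(|S\cap X|,|S\cap Y|)$ the \emph{profile} of $S$, and we compare profiles coordinatewise.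

\begin{example}[the alternating $2m$-cycle]\label{ex:cycle}
Let $E=\{d_1,\dots,d_{2m}\}$, with indices modulo $2m$. Let $M_1$ have classes $\{d_{2i-1},d_{2i}\}$ and $M_2$ classes $\{d_{2i},d_{2i+1}\}$, and let $X$ consist of the elements of odd index and $Y$ of those of even index. A common independent set has at most $m$ elements, one from each class of $M_1$. \emph{The only ones of size $m$ are $X$ and $Y$, with profiles $(m,0)$ and $(0,m)$.} Indeed, such a set meets every class of $M_1$; if it contains $d_{2i+1}$, it misses $d_{2i}$ and therefore contains $d_{2i-1}$; so it contains all elements of $X$ or none. For $m=2$ the profile $(1,1)=(|X|/2,|Y|/2)$ is therefore not attained, and the term $-1$ in Theorem~\ref{thm:main} cannot be dropped.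
\end{example}

In this example the two largest sets are as unbalanced as possible, and nothing of the same size lies between them. Giving up one element creates room. Remove $d_1$ from the set of odd elements; then $d_3$ can be replaced by $d_2$, next $d_5$ by $d_4$, and so on. The gap slides around the cycle.

\begin{lemma}[sliding]\label{lem:slide}
Let $G$ be a path or an even cycle with color classes $A,B$, where $|A|\ge|B|$. Then there are stable sets $S'_0,\dots,S'_t$ of $G$, all of size $|A|-1$, such that $S'_0\subseteq A$, $S'_t\subseteq B$, $|B\setminus S'_t|\le1$, and each $S'_{l+1}$ arises from $S'_l$ by exchanging one element for another.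
\end{lemma}

\begin{proof}
Number the vertices $d_1,\dots,d_n$ along $G$ with $d_1\in A$. This is possible: a cycle may be started anywhere, the ends of a path with an even number of vertices lie in different classes, and the ends of a path with an odd number of vertices lie in the larger class. Then $A$ consists of the vertices of odd index and $B$ of those of even index, so $|A|=\lceil n/2\rceil$ and $|B|=\lfloor n/2\rfloor$. Put $t=|A|-1$, so that $d_{2t+1}$ is the last vertex of $A$, and for $0\le l\le t$ let
\[
S'_l=\{d_2,d_4,\dots,d_{2l}\}\cup\{d_{2l+3},d_{2l+5},\dots,d_{2t+1}\}.
\]
This set has $l+(t-l)=t$ elements. It avoids $d_1$, the graph $G-d_1$ is the path $d_2\cdots d_n$, and no two indices in $S'_l$ are consecutive; so $S'_l$ is stable. We pass from $S'_l$ to $S'_{l+1}$ by exchanging $d_{2l+3}$ for $d_{2l+2}$. Finally $S'_0=A\setminus\{d_1\}$, and $S'_t=\{d_2,\dots,d_{2t}\}\subseteq B$ misses $|B|-t\le|A|-t=1$ elements of $B$.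
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \x in {1,...,8} \node at (\x,0.8) {$d_{\x}$};
\foreach \y in {0,1,2,3} {
  \draw (1,-\y) -- (8,-\y);
  \draw (1,-\y) .. controls (3,{0.5-\y}) and (6,{0.5-\y}) .. (8,-\y);
  \foreach \x in {1,...,8} \draw[fill=white] (\x,-\y) circle (0.13);
  \node at (0,-\y) {$S'_{\y}$};
}
\foreach \x/\y in {3/0,5/0,7/0,2/1,5/1,7/1,2/2,4/2,7/2,2/3,4/3,6/3}
  \fill (\x,-\y) circle (0.13);
\node at (9.2,0) {$(3,0)$}; \node at (9.2,-1) {$(2,1)$};
\node at (9.2,-2) {$(1,2)$}; \node at (9.2,-3) {$(0,3)$};
\end{tikzpicture}
\caption{Four stable sets (black) of size $3$ in the cycle $d_1d_2\cdots d_8$, leading by single exchanges from the odd vertices without $d_1$ to the even vertices without $d_8$. On the right, the numbers of odd and of even vertices in each set.}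
\label{fig:slide}
\end{figure}

Figure~\ref{fig:slide} shows the alternating $8$-cycle. Here $z=\frac12\mathbf 1$ has $z(X)=z(Y)=2$, and Theorem~\ref{thm:main} asks for the profile $(2,1)$. Along the sequence the size stays $3=z(E)-1$ and the number of elements of $X$ moves in unit steps from $3$ to $0$. So it takes the value $2$, and at that moment the set has $3-2=1$ element of $Y$. This intermediate value argument is the last step of the general proof.

Sliding costs one element, so we can afford it on one component only. Consider the disjoint union of an alternating $4$-cycle and an alternating $8$-cycle. Now $|X|=|Y|=6$ and the profile $(3,2)$ is required. Sliding on both cycles gives sets of size $4$, which is too small; we have to take a full color class on one cycle and slide on the other. The polytope makes this choice for us. For a partition matroid, $P(M)$ is given by $x\ge0$ and $x(C)\le1$ for each class $C$, because $r(T)$ is the number of classes that $T$ meets. Each of our matroids has six classes, so a point of $P(M_1)\cap P(M_2)$ with $x(E)=6$ has $x(C)=1$ for all classes of both. Such a point equals $s$ and $1-s$ on the odd and even vertices of the $4$-cycle, and $t$ and $1-t$ on those of the $8$-cycle. These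 points form a square $0\le s,t\le1$ with center $\frac12\mathbf 1$. The condition $x(X)=3$ reads $2s+4t=3$ and cuts out a segment through the center, with endpoints $(s,t)=(1,\frac14)$ and $(0,\frac34)$ on edges of the square. On the edge $s=1$ the $4$-cycle is frozen at its odd vertices, which contribute $(2,0)$, and only the $8$-cycle moves. Adding the set $S'_2$ of Figure~\ref{fig:slide} gives the profile $(3,2)$.

For arbitrary matroids we move in the same way from $z$ to an edge of the polytope, keeping $x(X)$ fixed. The difficulty is that no graph is given. We have to find one.

\section{Tools from matroids and polytopes}\label{sec:tools}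

The rank function $r$ of a matroid is integer valued and monotone, satisfies $r(T)\le|T|$ with equality exactly when $T$ is independent, and is \emph{submodular}: $r(S)+r(T)\ge r(S\cup T)+r(S\cap T)$. We use two consequences of the definitions.

\begin{itemize}
\item[(M1)] \emph{If $A\subseteq T$ and $r(A)=r(T)$, then $r(A\cup C)=r(T\cup C)$ for every $C$.} Indeed, $r(A\cup C)+r(T)\ge r(T\cup C)+r((A\cup C)\cap T)\ge r(T\cup C)+r(A)$, and the reverse inequality is monotonicity.
\item[(M2)] \emph{If $K$ is independent in $M$ and $D\subseteq E\setminus K$, then the sets $S\subseteq D$ with $S\cup K$ independent in $M$ form a matroid on $D$}, denoted $(M/K)|D$. For augmentation, apply the property in $M$ to $S\cup K$ and $S'\cup K$; the new element lies in $S'\setminus S$.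
\end{itemize}

A \emph{face} of a polytope $P$ is the set of points at which some linear function, possibly zero, attains its maximum over $P$. Faces of dimension $0$ and $1$ are \emph{vertices} and \emph{edges}. We use three textbook facts.

\begin{itemize}
\item[(P1)] If the midpoint of two points of $P$ lies in a face $F$, then both points lie in $F$. In particular, a vertex is not the midpoint of two distinct points of $P$.
\item[(P2)] Every face is the convex hull of the vertices of $P$ that it contains. So an edge is a segment between two vertices, and every linear function attains its maximum over $P$ at a vertex.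
\item[(P3)] If $F$ is the smallest face containing $w\in P$ and $y$ is parallel to the affine hull of $F$, then $w\pm\varepsilon y\in F$ for all small $\varepsilon>0$.
\end{itemize}

The link between the two subjects is given by two theorems of Edmonds (1970); see \cite[Chapters 40--41]{schrijver}.

\begin{theorem}[Edmonds]\label{thm:edmonds}
\leavevmode
\begin{itemize}
\item[(i)] For a matroid $M$, the polytope $P(M)$ is the convex hull of the incidence vectors of the independent sets of $M$.
\item[(ii)] For two matroids $M_1,M_2$ on $E$, every vertex of $P(M_1)\cap P(M_2)$ is the incidence vector of a common independent set.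
\end{itemize}
\end{theorem}

\section{Edges of the matroid intersection polytope}\label{sec:edges}

Let $P=P(M_1)\cap P(M_2)$. By (P2) and Theorem~\ref{thm:edmonds}(ii), every edge of $P$ is a segment $[\chi_I,\chi_J]$ with $I\ne J$ common independent sets.

\begin{lemma}[edge lemma]\label{lem:edge}
Let $[\chi_I,\chi_J]$ be an edge of $P$, and put $K=I\cap J$ and $D=I\,\triangle\,J$. Then there is a graph $G$ on vertex set $D$ that is a single path (possibly one vertex) or a single even cycle (possibly of length $2$), such that
\begin{itemize}
\item[(a)] $I\setminus J$ and $J\setminus I$ are the two color classes of $G$;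
\item[(b)] for every stable set $S$ of $G$, the set $K\cup S$ is independent in both $M_1$ and $M_2$.
\end{itemize}
\end{lemma}

In the model case the edges of the graph are the classes $C$ of size two, and these are visible at the point $\frac12\mathbf 1$ as rank inequalities $x(C)\le1$ that hold with equality. We therefore look at the midpoint of the edge and study the rank inequalities that are tight there.

\begin{proof}
Along the edge the coordinates outside $D$ are constant, so we remove them. Let $N_i=(M_i/K)|D$ as in (M2), with rank function $r_i$, and put $I'=I\setminus J$ and $J'=J\setminus I$. Then $D=I'\sqcup J'$, both sets are independent in $N_1$ and $N_2$, and (b) says that stable sets of $G$ are independent in $N_1$ and $N_2$. The midpoint becomes $p=\frac12(\chi_{I'}+\chi_{J'})\in\mathbb R^D$, the vector with all entries $\frac12$. It lies in $P(N_1)\cap P(N_2)$, that is,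
\begin{equation}\label{eq:half}
r_i(T)\ge p(T)=|T|/2\qquad\text{for all }T\subseteq D,\ i=1,2 .
\end{equation}

\medskip\noindent\emph{Step 1: tight sets and parts.} Call $T\subseteq D$ \emph{$i$-tight} if $r_i(T)=p(T)$. The empty set is $i$-tight. If $S$ and $T$ are $i$-tight, then submodularity and \eqref{eq:half} give
\[
p(S)+p(T)=r_i(S)+r_i(T)\ge r_i(S\cup T)+r_i(S\cap T)\ge p(S\cup T)+p(S\cap T)=p(S)+p(T),
\]
so $S\cup T$ and $S\cap T$ are $i$-tight. Hence there is a largest $i$-tight set $U_i$. Tight sets may overlap, and we want a partition to play the role of the classes. Fix a maximal chain
\[
\emptyset=T_0\subsetneq T_1\subsetneq\dots\subsetneq T_{c_i}=U_i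
\]
of $i$-tight sets, and call the sets $R_j=T_j\setminus T_{j-1}$ the \emph{$i$-parts}. The $c_i$ parts partition $U_i$.

\emph{Every $i$-tight set $T$ is a union of $i$-parts.} We have $T\subseteq U_i$. The set $(T\cap T_j)\cup T_{j-1}$ is $i$-tight and lies between $T_{j-1}$ and $T_j$, so by maximality of the chain it equals one of them. Thus $T\cap R_j$ is $\emptyset$ or $R_j$.

\emph{Every part has even size, at least $2$}, because $|R_j|/2=p(T_j)-p(T_{j-1})=r_i(T_j)-r_i(T_{j-1})$ is an integer.

\medskip\noindent\emph{Step 2: the directions that keep tight sets tight.} To use the hypothesis that the segment is an edge, we describe by the parts the directions in which $p$ can move both ways. Let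
\[
W=\{v\in\mathbb R^D: v(R)=0\text{ for every $1$-part and every $2$-part }R\},\qquad u=\chi_{J'}-\chi_{I'} .
\]
We claim that $W$ is the line spanned by $u$.

If $T$ is $i$-tight, the numbers $|I'\cap T|$ and $|J'\cap T|$ are at most $r_i(T)$ and have average $|T|/2=r_i(T)$, so they are equal and $u(T)=0$. Then $u(R_j)=u(T_j)-u(T_{j-1})=0$, so $u\in W$.

Conversely, let $v\in W$. For small $\varepsilon>0$ both points $p\pm\varepsilon v$ lie in $P(N_1)\cap P(N_2)$: their coordinates are positive; if $T$ is $i$-tight, then $v(T)=0$ since $T$ is a union of $i$-parts; and the finitely many other rank inequalities are strict at $p$. Let $\varphi:\mathbb R^D\to\mathbb R^E$ extend a vector by $1$ on $K$ and by $0$ outside $D\cup K$. This map is affine and sends $\chi_S$ to $\chi_{S\cup K}$, so by Theorem~\ref{thm:edmonds}(i) it maps $P(N_i)$ into $P(M_i)$. Thus $\varphi(p)=\frac12(\chi_I+\chi_J)$ is the midpoint of the points $\varphi(p\pm\varepsilon v)$ of $P$. By (P1) both lie on the edge $[\chi_I,\chi_J]$, so their difference is a multiple of $\chi_J-\chi_I$. Restricting to $D$ shows that $2\varepsilon v$ is a multiple of $u$. This is the only place where the edge hypothesis enters; from now on we use it in the form $\dim W=1$.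

\medskip\noindent\emph{Step 3: all parts have size $2$.} A line in $\mathbb R^D$ needs many equations, and many parts must be small. The $c_1+c_2$ equations defining $W$ have rank $|D|-1$, so
\begin{equation}\label{eq:count}
c_1+c_2\ge|D|-1 .
\end{equation}
If $U_1=U_2=D$, the equations of the $1$-parts and those of the $2$-parts both add up to $v(D)=0$. They are then linearly dependent, and \eqref{eq:count} is strict. Suppose that some part, say a $1$-part, has size at least $4$. Then $2c_1\le|U_1|-2$ and $2c_2\le|U_2|$, so
\[
2|D|-2\le2(c_1+c_2)\le|U_1|+|U_2|-2\le2|D|-2 .
\]
Equality throughout forces $U_1=U_2=D$ and equality in \eqref{eq:count}, which we have just excluded. So all parts have size $2$ and $|U_i|=2c_i$. Then \eqref{eq:count} gives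
\begin{equation}\label{eq:outside}
|D\setminus U_1|+|D\setminus U_2|=2|D|-2(c_1+c_2)\le2 .
\end{equation}

\medskip\noindent\emph{Step 4: the graph.} Let $G$ have vertex set $D$ and one edge of color $i$ for each $i$-part. The $i$-parts are disjoint, so by Lemma~\ref{lem:matchings} every component is a path or an even cycle. For a component $H$, let $v_H$ be $+1$ and $-1$ on the two color classes of $H$ and $0$ elsewhere. It sums to zero over every edge of $G$, so $v_H\in W$. Vectors of different components are nonzero with disjoint supports, hence linearly independent, and $\dim W=1$ shows that $G$ is connected. Now $v_G$ and $u$ span the same line and both have all entries $\pm1$, so $u=\pm v_G$. This is (a).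

\medskip\noindent\emph{Step 5: stable sets are independent.} Fix $i$ and write $r=r_i$, $c=c_i$, $U=U_i$. A stable set contains at most one element of each $i$-part, so it is contained in a set
\[
B=\{b_1,\dots,b_c\}\cup(D\setminus U)\qquad\text{with }b_j\in R_j .
\]
It suffices to show that $B$ is independent in $N_i$. The mechanism is that \eqref{eq:half} gives half-integral lower bounds, which round up.

Since $|T_j|=2j$, we have $r(T_j)=j$. Put $B_j=\{b_1,\dots,b_j\}\subseteq T_j$; we show $r(B_j)=j$ by induction, starting from $B_0=\emptyset$. By \eqref{eq:half}, $r(T_{j-1}\cup\{b_j\})\ge j-\frac12$, and by monotonicity this rank is at most $r(T_j)=j$; so it equals $j$. If $r(B_{j-1})=j-1=r(T_{j-1})$, then (M1) gives $r(B_j)=r(T_{j-1}\cup\{b_j\})=j$.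

Thus $r(B_c)=c=r(U)$, and (M1) with $C=D\setminus U$ gives $r(B)=r(D)$. It remains to show that $r(D)\ge|B|=c+|D\setminus U|$. By \eqref{eq:outside} there are three cases.
\begin{itemize}
\item If $|D\setminus U|=0$, then $r(D)=r(U)=c$.
\item If $|D\setminus U|=1$, then $r(D)\ge p(D)=c+\frac12$, so $r(D)\ge c+1$.
\item If $|D\setminus U|=2$, then $D$ is not $i$-tight, because $U$ is the largest $i$-tight set. So $r(D)>p(D)=c+1$, and $r(D)\ge c+2$.
\end{itemize}
Hence $r(B)\ge|B|$, and $B$ is independent. This is (b).
\end{proof}

\begin{remark}
If the segment is not an edge, the construction breaks down in Step~3 or Step~4. For complementary color classes on the two cycles at the end of Section~\ref{sec:model}, the graph is disconnected. If the independent sets of $M_1=M_2$ are the subsets of size at most $2$ of $\{1,2,3,4\}$, with $I=\{1,2\}$ and $J=\{3,4\}$, the only tight sets are $\emptyset$ and $D$, and the only part has size $4$.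
\end{remark}

\begin{remark}
A part need not be tight, nor even dependent; this is why Step~1 uses a chain and Step~5 an induction along it. For the vectors $a=b=(1,0)$, $c=(0,1)$, $d=(1,1)$ with linear independence, the tight sets are $\emptyset$, $\{a,b\}$ and $\{a,b,c,d\}$, and the part $\{c,d\}$ is independent. Accordingly, (b) is an implication in one direction only.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $P=P(M_1)\cap P(M_2)$, $\alpha=z(X)$ and $\beta=z(Y)$.

\medskip\noindent\emph{Moving to an edge.} We have two quantities to protect. We fix one by an equation and maximize the other. The polytope $Q=\{x\in P:x(X)=\alpha\}$ contains $z$. By (P2) there is a vertex $w$ of $Q$ maximizing $x(Y)$ over $Q$, and $\beta':=w(Y)\ge\beta$. Let $F$ be the smallest face of $P$ containing $w$. If $\dim F\ge2$, there is a nonzero $y$ parallel to the affine hull of $F$ with $y(X)=0$, as this is a single linear condition on a space of dimension at least $2$. By (P3) the points $w\pm\varepsilon y$ lie in $F$, hence in $Q$, for small $\varepsilon>0$, which contradicts (P1) for the vertex $w$ of $Q$. So $\dim F\le1$.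

If $\dim F=0$, then $w$ is a vertex of $P$, and Theorem~\ref{thm:edmonds}(ii) gives $w=\chi_S$ for a common independent set $S$ with profile $(\alpha,\beta')\ge(\alpha,\beta)$. This $S$ satisfies the theorem.

Otherwise $F=[\chi_I,\chi_J]$ is an edge and $w=(1-\lambda)\chi_I+\lambda\chi_J$ with $0<\lambda<1$. Choose the names so that $|I|\ge|J|$. Then
\begin{equation}\label{eq:avg}
\alpha=(1-\lambda)|I\cap X|+\lambda|J\cap X|,\qquad\beta'=(1-\lambda)|I\cap Y|+\lambda|J\cap Y|,
\end{equation}
and adding the two equations gives $\alpha+\beta'=(1-\lambda)|I|+\lambda|J|\le|I|$.

\medskip\noindent\emph{Case 1: $|I\cap X|=|J\cap X|$.} By \eqref{eq:avg} both numbers equal $\alpha$, and one of $I,J$ has at least $\beta'\ge\beta$ elements in $Y$. That set satisfies the theorem.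

\medskip\noindent\emph{Case 2: $|I\cap X|\ne|J\cap X|$.} Now $\alpha$ lies strictly between the two numbers, and we slide. Let $K$ and $G$ be as in Lemma~\ref{lem:edge}. The color classes of $G$ are $I\setminus J$ and $J\setminus I$, and $|I\setminus J|\ge|J\setminus I|$. Let $S'_0,\dots,S'_t$ be the stable sets of Lemma~\ref{lem:slide} and put $S_l=K\cup S'_l$. By Lemma~\ref{lem:edge}(b) these are common independent sets. They all have size
\begin{equation}\label{eq:size}
h=|I|-1\ge\alpha+\beta'-1,
\end{equation}
consecutive ones differ by one exchange, $S_0$ is $I$ with one element removed, and $S_t$ is $J$ with at most one element removed.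

Let $\{A,B\}=\{I,J\}$ with $|A\cap X|<\alpha<|B\cap X|$. By integrality $|A\cap X|\le\lfloor\alpha\rfloor$ and $|B\cap X|\ge\lfloor\alpha\rfloor+1$. The end of the sequence contained in $A$ has at most $\lfloor\alpha\rfloor$ elements in $X$. The end contained in $B$ misses at most one element of $B$, so it has at least $\lfloor\alpha\rfloor$ elements in $X$. An exchange changes $|S_l\cap X|$ by at most $1$, so some $S=S_l$ has $|S\cap X|=\lfloor\alpha\rfloor$. By \eqref{eq:size},
\[
|S\cap Y|=h-\lfloor\alpha\rfloor\ge(\alpha-\lfloor\alpha\rfloor)+\beta'-1\ge\beta-1,
\]
and since $|S\cap Y|$ is an integer, $|S\cap Y|\ge\lceil\beta\rceil-1$. This proves Theorem~\ref{thm:main}. \qed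

\begin{remark}
That $E$ is split into two sets is used to get $\dim F\le1$: one equation and one objective suffice. That there are two matroids is used in Theorem~\ref{thm:edmonds}(ii) and in Lemma~\ref{lem:matchings}, and three matroids behave differently. On four elements, take the three partition matroids given by the three ways of splitting the set into two pairs. Any two elements form a class in one of them, so common independent sets have at most one element. On $n$ disjoint copies every class still has size $2$, but common independent sets have at most $n=|E|/4$ elements.
\end{remark}

\section{The best bounds for two independent sets}\label{sec:sharp}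

Throughout this section $E=X\sqcup Y$, $p=|X|$ and $q=|Y|$. Corollary~\ref{cor:k} treats $X$ and $Y$ differently, so for $k=2$ it can be applied in two ways.

\begin{corollary}\label{cor:best}
Suppose that $E$ can be partitioned into two independent sets of $M_1$ and into two independent sets of $M_2$.
\begin{itemize}
\item[(a)] If $p,q$ are not both even, some common independent set has profile at least $(\lfloor p/2\rfloor,\lfloor q/2\rfloor)$.
\item[(b)] If $p,q$ are both even, some common independent set has profile at least $(\frac p2,\frac q2-1)$, and some common independent set has profile at least $(\frac p2-1,\frac q2)$.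
\end{itemize}
\end{corollary}

\begin{proof}
Corollary~\ref{cor:k} gives the profile $(\lfloor p/2\rfloor,\lceil q/2\rceil-1)$ and, with the roles exchanged, $(\lceil p/2\rceil-1,\lfloor q/2\rfloor)$. If $q$ is odd, $\lceil q/2\rceil-1=\lfloor q/2\rfloor$ and the first profile gives (a); if $p$ is odd, the second does. If both are even, the two profiles are those in (b).
\end{proof}

After rounding up, \eqref{eq:conj} asks for the profile $(\lceil p/2\rceil-1,\lceil q/2\rceil-1)$. For $p,q$ both odd this is the bound in (a). In all other cases Corollary~\ref{cor:best} gains one element on a side of even size. No further gain is possible.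

\begin{proposition}\label{prop:sharp}
For all $p,q\ge3$ there are matroids $M_1,M_2$ on a set $E=X\sqcup Y$ with $|X|=p$ and $|Y|=q$, satisfying the hypothesis of Corollary~\ref{cor:best}, in which none of its bounds can be raised by $1$:
\begin{itemize}
\item[(a)] if $p,q$ are not both even, no common independent set has profile at least $(\lfloor\frac p2\rfloor+1,\lfloor\frac q2\rfloor)$ or at least $(\lfloor\frac p2\rfloor,\lfloor\frac q2\rfloor+1)$;
\item[(b)] if $p,q$ are both even, no common independent set has profile at least $(\frac p2,\frac q2)$, at least $(\frac p2+1,\frac q2-1)$, or at least $(\frac p2-1,\frac q2+1)$.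
\end{itemize}
\end{proposition}

\begin{proof}
All examples are pairs of partition matroids with classes of size at most $2$, so the hypothesis holds. We give one base example for each parity and then enlarge it.

\emph{$p,q$ odd.} Take the alternating $6$-cycle of Example~\ref{ex:cycle}, with $p=q=3$. The profiles to exclude are $(2,1)$ and $(1,2)$. A set reaching one of them has at least $3$ elements, hence profile $(3,0)$ or $(0,3)$, and these do not dominate $(2,1)$ or $(1,2)$.

\emph{$p,q$ even.} Take the alternating $8$-cycle, with $p=q=4$. The profiles to exclude are $(2,2)$, $(3,1)$ and $(1,3)$. They require $4$ elements, hence profile $(4,0)$ or $(0,4)$, and these dominate none of the three. (The $4$-cycle would not do: there $(\frac p2+1,\frac q2-1)=(2,0)$ is attained.)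

\emph{$p$ even, $q$ odd.} Take the alternating $6$-cycle and add to $X$ one element forming a class by itself in both matroids, so that $p=4$ and $q=3$. The profiles to exclude are $(3,1)$ and $(2,2)$. Deleting the new element from a set reaching one of them leaves a stable set of the $6$-cycle with profile at least $(2,1)$ or $(1,2)$, which was excluded above. The case $p$ odd, $q$ even follows by exchanging $X$ and $Y$.

\emph{Enlarging.} Add two new elements to $X$ that form a class in both matroids. Then $p$ grows by $2$, the parities are unchanged, and the first coordinate of every profile to exclude grows by $1$. A common independent set of the new example contains at most one new element, and deleting it leaves a common independent set of the old example. So if a set reached an excluded profile of the new example, we would obtain a set reaching the corresponding profile of the old one. The same holds for $Y$. Starting from $(p,q)=(3,3)$, $(4,4)$, $(4,3)$ and $(3,4)$, these steps reach all $p,q\ge3$.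
\end{proof}

\begin{thebibliography}{9}

\bibitem{cyclic}
\emph{Cyclic Base Orderings of Matroids},
\texttt{http://math.mit.edu/research/highschool/primes/\allowbreak materials/2023/Luo.pdf}

\bibitem{schrijver}
Schrijver, \emph{Combinatorial Optimization}.

\end{thebibliography}
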